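\title{The special tame automorphism group of $\mathbb{A}^n$ is not simple for $n\ge 3$}

\begin{abstract}
Let $\mathbf{k}$ be a field and $n\ge3$. We prove that the group of tame polynomial automorphisms of $\mathbb{A}^n_{\mathbf{k}}$ with Jacobian determinant $1$ is not simple. We write down a tame automorphism $f$ of infinite order with the following property: for every $B$, the normal closure of a suitable power of $f$ in the full group $\operatorname{Aut}(\mathbb{A}^n)$ contains no element of degree at most $B$ other than the identity. The proof is self-contained. A lower bound for the degree of a composition shows that the powers of $f$ form a contracting line for a pseudometric defined by degrees, and a ping-pong argument on the translates of this line controls the normal closure.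
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbf{k}$ be a field of characteristic $p\ge0$ and write $\mathbf{k}[x]=\mathbf{k}[x_1,\dots,x_n]$. A \emph{polynomial automorphism} of $\mathbb{A}^n$ is an $n$-tuple $g=(g_1,\dots,g_n)$ of polynomials with $\mathbf{k}[g_1,\dots,g_n]=\mathbf{k}[x]$. Automorphisms form a group $\operatorname{Aut}(\mathbb{A}^n)$ under composition. The \emph{degree} of $g$ is $\max_k\deg g_k$, and the automorphisms of degree $1$ form the affine group $\operatorname{GL}_n(\mathbf{k})\ltimes\mathbf{k}^n$. The \emph{tame group} $\operatorname{Tame}(\mathbb{A}^n)$ is generated by the affine group and the \emph{elementary} automorphisms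
\[
e_P=(x_1,\dots,x_{n-1},\,x_n+P(x_1,\dots,x_{n-1})),\qquad P\in\mathbf{k}[x_1,\dots,x_{n-1}].
\]
By the chain rule, the Jacobian determinant of an automorphism is a unit of $\mathbf{k}[x]$, that is, a nonzero constant, and it defines a homomorphism to $\mathbf{k}^*$. So the tame group has an obvious normal subgroup, the group $\operatorname{STame}(\mathbb{A}^n)$ of tame automorphisms with Jacobian determinant $1$. As when one passes from $\operatorname{GL}_n$ to $\operatorname{SL}_n$, the question of simplicity starts with this kernel. The lecture notes \cite{Basel} state the conjecture that \emph{$\operatorname{STame}(\mathbb{A}^n)$ is not simple for every infinite field $\mathbf{k}$ and every $n\ge3$}. Finite fields are left out for a trivial reason: the kernel of the action on the finite set $\mathbf{k}^n$ has finite index in an infinite group and contains no nontrivial translation.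

Over an infinite field, two observations point toward simplicity. First, the center is trivial: if $g$ commutes with all translations, then $g(a)=g(0)+a$ for all $a\in\mathbf{k}^n$, so $g$ is a translation, and a translation that commutes with $\operatorname{SL}_n(\mathbf{k})$ is the identity. Second, the simplest elements generate everything as soon as they lie in a normal subgroup.

\begin{proposition}\label{prop:affine}
Let $p=0$ and $n\ge2$. A normal subgroup of $\operatorname{STame}(\mathbb{A}^n)$ that contains an affine map other than the identity is the whole group.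
\end{proposition}

\begin{proof}
Let $N$ be such a subgroup, $a\in N$ affine with linear part $a_0$, $a\ne1$, and let $\tau_v$ be the translation by $v$. If $a_0\neq1$, then $a\tau_va^{-1}\tau_v^{-1}=\tau_{a_0v-v}$ is a nontrivial translation for some $v$. So $N$ contains a nontrivial translation, hence all translations, because $\operatorname{SL}_n(\mathbf{k})$ is transitive on nonzero vectors. For $v=(1,0,\dots,0)$ we have $e_P\tau_ve_P^{-1}\tau_v^{-1}=e_Q$ with $Q=P-P(x_1-1,x_2,\dots,x_{n-1})$. The map $P\mapsto Q$ is linear over $\mathbf{k}[x_2,\dots,x_{n-1}]$ and sends $x_1^{j+1}$ to $(j+1)x_1^j$ plus lower powers, so it is onto. Thus $N$ contains all $e_Q$. Conjugating by signed permutation matrices, we see that $N$ contains all transvections $x_i\mapsto x_i+tx_j$, which generate $\operatorname{SL}_n(\mathbf{k})$. Finally, let $G'$ be generated by $\operatorname{SL}_n(\mathbf{k})\ltimes\mathbf{k}^n$ and the $e_Q$. The maps $\delta_t=(tx_1,x_2,\dots,x_n)$ normalize $G'$, so the tame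 group is the union of the cosets $\delta_tG'$. The Jacobian determinant is $t$ on $\delta_tG'$, so $G'=\operatorname{STame}(\mathbb{A}^n)$.
\end{proof}

A proper normal subgroup must therefore, at least in characteristic $0$, avoid every nontrivial element of degree $1$. The reason to expect such subgroups is that degrees tend to multiply under composition: a long product of conjugates of a map of high degree should have high degree unless it cancels for an algebraic reason. We make this precise, and we do so in the full automorphism group.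

\begin{theorem}\label{thm:B}
Let $\mathbf{k}$ be a field and $n\ge3$. The automorphism $f\in\operatorname{STame}(\mathbb{A}^n)$ defined in \eqref{eq:f} has infinite order, and for every $B$ there is $m\ge1$ such that the normal closure $N$ of $f^m$ in $\operatorname{Aut}(\mathbb{A}^n)$ satisfies $\deg g>B$ for every $g\in N$, $g\neq1$.
\end{theorem}

\begin{theorem}\label{thm:A}
Let $\mathbf{k}$ be a field and $n\ge3$. The group $\operatorname{STame}(\mathbb{A}^n)$ is not simple. More generally, no subgroup $\Gamma\le\operatorname{Aut}(\mathbb{A}^n)$ containing $f$ and a nontrivial affine map is simple. Moreover, every subgroup $\Gamma$ containing $f$ has a family of nontrivial normal subgroups with trivial intersection.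
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
The subgroup $N\cap\Gamma$ is normal in $\Gamma$ and contains $f^m\ne1$. For $B=1$ it contains no nontrivial affine map, so it is proper if $\Gamma$ contains one. An element $g\ne1$ lies outside $N$ as soon as $B\ge\deg g$, so the subgroups obtained for $B=1,2,\dots$ intersect trivially. The group $\operatorname{STame}(\mathbb{A}^n)$ contains $f$ and the translations.
\end{proof}

In particular the conjecture holds. The rest of the paper proves Theorem~\ref{thm:B}.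

\subsection*{Conventions}
We fix $\mathbf{k}$ and $n\ge3$, and put $G=\operatorname{Aut}(\mathbb{A}^n)$ and $\ell=n-1$. The condition $p\nmid a$ means that the integer $a$ is nonzero in $\mathbf{k}$. For a polynomial $h$ and $c=(c_1,\dots,c_n)\in G$ we write $hc=h(c_1,\dots,c_n)$. This is a right action of $G$ on $\mathbf{k}[x]$ by ring automorphisms, $x_kc=c_k$, and $\deg(hc)\le\deg h\cdot\deg c$. We set $\deg0=-\infty$. The homogeneous part of top degree of $h\ne0$ is $h_{\mathrm{top}}$, and $c^\circ\neq0$ is the vector of the homogeneous parts of degree $\deg c$ of the $c_k$.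

\section{The automorphism $f$ and three commutators}\label{sec:f}

\subsection*{Definition of $f$}
Let $r=3$ if $p\ne3$ and $r=4$ if $p=3$, so that $p\nmid r$. Put
\[
r_k=r^{2^{k-1}}\quad(1\le k\le \ell-1),\qquad r_\ell=1,\qquad C=r_1r_2\cdots r_{\ell-1},
\]
and choose an integer $D\ge1+24nC$ with $p\nmid D$. Let $m_1,\dots,m_\ell$ be the numbers $Dr_1,\dots,Dr_\ell$, ordered so that $\lambda:=m_\ell$ is the largest and $m_1$ is the second largest. In increasing order the $r_k$ are $1,r,r^2,r^4,\dots$, and each is at least three times the previous one. Hence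
\begin{equation}\label{eq:exponents}
\lambda\ge3m_1,\qquad m_1\ge3m_k\ \ (2\le k\le \ell-1),\qquad m_k\ge D\ \ (1\le k\le\ell),\qquad p\nmid\lambda .
\end{equation}
Put $\phi_1(t)=t^{m_1}+t^\lambda$, $\phi_k(t)=t^{m_k}$ for $2\le k\le\ell$, so that $\phi_\ell(t)=t^\lambda$, and $\epsilon=(-1)^{n-1}$. Define
\begin{equation}\label{eq:f}
f=\bigl(\epsilon x_n,\ x_1+\phi_1(x_n),\ x_2+\phi_2(x_n),\ \dots,\ x_{n-1}+\phi_{n-1}(x_n)\bigr).
\end{equation}
For instance, if $n=3$ and $p\notin\{3,7,31\}$, then $r=C=3$, one can take $D=217$, and $f=(x_3,\ x_1+x_3^{217}+x_3^{651},\ x_2+x_3^{651})$. Consider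
\[
A=(\epsilon x_n,x_1,\dots,x_{n-1}),\quad S=(x_1+x_{n-1},x_2,\dots,x_n),\quad T=(x_1+x_n^{m_1},\dots,x_{n-1}+x_n^{m_{n-1}},x_n).
\]
Since $n-1\neq1$, the map $S$ is a linear shear, and $STS^{-1}=(x_1+\phi_1(x_n),\dots,x_{n-1}+\phi_{n-1}(x_n),x_n)$. So $f=ASTS^{-1}$. The map $T$ is a product of elementary maps conjugated by permutations of the coordinates, and $\det A=\epsilon(-1)^{n-1}=1$. Hence $f\in\operatorname{STame}(\mathbb{A}^n)$. Solving \eqref{eq:f} gives
\[
f^{-1}=\bigl(x_2-\phi_1(\epsilon x_1),\ \dots,\ x_n-\phi_{n-1}(\epsilon x_1),\ \epsilon x_1\bigr).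
\]
The map $f$ raises its last input to the power $\lambda$ and returns the result in the last place, and $f^{-1}$ does the same with the first. This suggests the two sets
\[
\mathcal{N}_-=\{c\in G:\deg c_n=\deg c\},\qquad \mathcal{N}_+=\{c\in G:\deg c_1=\deg c\}.
\]

\begin{lemma}\label{lem:N}
If $c\in\mathcal{N}_-$, then $fc\in\mathcal{N}_-\setminus\mathcal{N}_+$ and $\deg fc=\lambda\deg c$. If $c\in\mathcal{N}_+$, then $f^{-1}c\in\mathcal{N}_+\setminus\mathcal{N}_-$ and $\deg f^{-1}c=\lambda\deg c$. Consequently $\deg f^k=\lambda^{|k|}$ for $k\in\mathbb{Z}$, $f^k\in\mathcal{N}_-$ for $k\ge0$, and $f^k\in\mathcal{N}_+$ if and only if $k\le0$.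
\end{lemma}

\begin{proof}
Let $c\in\mathcal{N}_-$. All components of $fc$ have degree at most $\lambda\deg c$, the last one, $c_{n-1}+c_n^\lambda$, has exactly this degree, and the first one, $\epsilon c_n$, has degree $\deg c$. Let $c\in\mathcal{N}_+$. The first component $c_2-\phi_1(\epsilon c_1)$ of $f^{-1}c$ has the maximal degree $\lambda\deg c$, and the last one, $\epsilon c_1$, has degree $\deg c$. The last sentence follows since the identity lies in $\mathcal{N}_+\cap\mathcal{N}_-$.
\end{proof}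

In particular $f$ has infinite order. The term $t^\lambda$ in $\phi_1$ is there for the second assertion: without it, the first component of $f^{-1}$ would have degree $m_1<\lambda$.

\subsection*{Three commutators}
The simplest elements of $N$, after the conjugates of $f^m$, are the commutators $f^m\cdot af^{-m}a^{-1}$ with $a$ affine. Their degree is that of $f^maf^{-m}$, which is at most $\lambda^{2m}$. Lemma~\ref{lem:N} is enough to compute it in examples.

\begin{example}\label{ex:three}
Let $n=3$, so that $\epsilon=1$, $m_1=D$, $\lambda=rD$ and $f^{-1}=(x_2-\phi_1(x_1),\,x_3-x_1^\lambda,\,x_1)$.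

\emph{No cancellation.} Let $a=(x_3,x_2,x_1)$. As $f^{-m}\in\mathcal{N}_+$, we have $af^{-m}\in\mathcal{N}_-$, and so $\deg f^maf^{-m}=\lambda^{2m}$.

\emph{Bounded cancellation.} Let $\tau_k$ be the translation by the $k$-th basis vector. Then
\[
f\tau_3f^{-1}=\bigl(x_1+1,\ x_2+\phi_1(x_1+1)-\phi_1(x_1),\ x_3+(x_1+1)^\lambda-x_1^\lambda\bigr).
\]
Since $p\nmid\lambda$, the polynomial $(t+1)^\lambda-t^\lambda$ has degree $\lambda-1$. With $c=f^{-(m-1)}\in\mathcal{N}_+$, the map $f\tau_3f^{-1}c$ lies in $\mathcal{N}_-$ and has degree $(\lambda-1)\deg c$. Hence $\deg f^m\tau_3f^{-m}=(\lambda-1)\lambda^{2m-2}$. From $f\tau_1f^{-1}=\tau_2$ and $f\tau_2f^{-1}=\tau_3$ we also get $\deg f^m\tau_1f^{-m}=(\lambda-1)\lambda^{2m-6}$ for $m\ge3$. A few factors $f$ cancel, and their number does not depend on $m$.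

\emph{Total cancellation.} If $p\ne2$ and $r$, $D$ are odd, then $a=(-x_1,-x_2,-x_3)$ commutes with $f$, and the commutator is the identity.
\end{example}

The proof shows that this picture persists when $a$ is replaced by an arbitrary automorphism and the commutator by an arbitrary product of conjugates: either the cancellation is bounded by a constant that depends only on $f$, or it takes place in a group $E$ that contains $\langle f\rangle$ with finite index.

\subsection*{Plan of the proof}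
For a general element of $G$ no formula is available, and Lemma~\ref{lem:N} needs three complements. Section~\ref{sec:degree} gives a lower bound for $\deg(hc)$ when $c\in\mathcal{N}_\pm$ and $h_{\mathrm{top}}$ is nearly a power of the corresponding variable. Section~\ref{sec:poly} shows that for every polynomial $h$ the polynomials $hf^i$ have this shape for all $i$ but at most one. Section~\ref{sec:auto} shows that for every $g\in G$ the maps $f^{-i}g$ lie in $\mathcal{N}_+$ or $\mathcal{N}_-$ for all $i$ outside an interval of bounded length, whose position is an integer $\pi(g)$. In Section~\ref{sec:contraction} we view $G$ as a pseudometric space, $\{f^i\}$ as a line in it, and $\pi$ as the projection to that line. Section~\ref{sec:E} studies $E$, the coarse stabilizer of the line. Sections~\ref{sec:proj} and~\ref{sec:rigid} study the projections of the cosets $gE$ to each other, and Section~\ref{sec:windmill} builds $N$ as an increasing union of subgroups in which every nontrivial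 element has a large projection to some coset, hence a large degree.

\section{A lower bound for the degree of a composition}\label{sec:degree}

The homogeneous part of degree $\deg h\cdot\deg c$ of $hc$ is $h_{\mathrm{top}}(c^\circ)$. When it vanishes, the degree drops, and we want to bound the drop. If $h_{\mathrm{top}}$ vanishes at $c^\circ$ to low order, some derivative $h'$ of $h$ of low order has no drop, and it remains to bound $\deg(h'c)$ from above by $\deg(hc)$. For first derivatives this is the chain rule: if $J$ is the Jacobian matrix of $c$, then $(\nabla h)c=\nabla(hc)\,J^{-1}$, and $J^{-1}$ has polynomial entries. In positive characteristic the order of vanishing is detected by Hasse derivatives, which are not iterated first derivatives, so we argue with Taylor expansions. Recall that the \emph{Hasse derivatives} $\partial^{[\alpha]}$, $\alpha\in\mathbb{N}^n$, are defined by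
\[
h(x+s)=\sum_\alpha s^\alpha\,(\partial^{[\alpha]}h)(x),\qquad s=(s_1,\dots,s_n).
\]
They send forms of degree $d$ to forms of degree $d-|\alpha|$ or to $0$.

\begin{lemma}\label{lem:hasse}
Let $c\in G$, $\delta=\deg c$, and let $h$ be a nonconstant polynomial. For all $\alpha$,
\[
\deg\bigl((\partial^{[\alpha]}h)c\bigr)\le\deg(hc)+(2n-1)|\alpha|\delta .
\]
\end{lemma}

\begin{proof}
We may assume $|\alpha|\ge1$. As $\det J$ is a nonzero constant, the entries of $J^{-1}$ are minors of size $n-1$ up to a constant and have degree at most $(n-1)(\delta-1)$. Let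
\[
\eta(y,s)=c^{-1}(c(y)+s)-y=\sum_{|\alpha|\ge1}s^\alpha\eta_\alpha(y).
\]
Expanding the left side of $c(y+\eta)=c(y)+s$ gives
\begin{equation}\label{eq:eta}
\eta=J^{-1}s-\sum_{|\beta|\ge2}J^{-1}(\partial^{[\beta]}c)\,\eta^\beta,\qquad\deg\partial^{[\beta]}c\le\delta-|\beta|.
\end{equation}
Put $\tau=n(\delta-1)-1\ge-1$ and $\mu=(2n-1)(\delta-1)-1$. We claim that $\deg\eta_\alpha\le|\alpha|\mu-\tau$. For $|\alpha|=1$ the bound is $\mu-\tau=(n-1)(\delta-1)$, and it holds because $\eta_\alpha$ is a column of $J^{-1}$. Let $|\alpha|=a\ge2$ and $|\beta|=b\ge2$. The coefficient of $s^\alpha$ in $\eta^\beta$ is a sum of products of $b$ entries of vectors $\eta_{\alpha_1},\dots,\eta_{\alpha_b}$ with $\alpha_j\ne0$ and $\sum\alpha_j=\alpha$. Each $|\alpha_j|$ is less than $a$, so by induction this coefficient has degree at most $a\mu-b\tau$. The entries of $J^{-1}\partial^{[\beta]}c$ have degree at most $(n-1)(\delta-1)+\delta-b=\tau+2-b$. So the term $\beta$ of \eqref{eq:eta} contributes degree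 at most
\[
a\mu-b\tau+\tau+2-b=a\mu-\tau-(b-2)(\tau+1)\le a\mu-\tau,
\]
which proves the claim. Now
\[
\sum_\alpha s^\alpha(\partial^{[\alpha]}h)(c(y))=h(c(y)+s)=(hc)(y+\eta)=\sum_\beta\partial^{[\beta]}(hc)\,\eta^\beta .
\]
For $|\alpha|=a\ge1$, the term $\beta$ with $|\beta|=b\ge1$ contributes to the coefficient of $s^\alpha$ a polynomial of degree at most $\deg(hc)-b+a\mu-b\tau\le\deg(hc)+a\mu$, since $\tau+1\ge0$. Finally $\mu\le(2n-1)\delta$.
\end{proof}

For a nonconstant polynomial $h$ of degree $d$ put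
\[
e_-(h)=d-\operatorname{ord}_{x_n}(h_{\mathrm{top}}),\qquad e_+(h)=d-\operatorname{ord}_{x_1}(h_{\mathrm{top}}),
\]
where $\operatorname{ord}_{x_k}$ is the exponent of the largest power of $x_k$ that divides the form. Thus $e_-(h)$ measures how far $h_{\mathrm{top}}$ is from a power of $x_n$: it is the largest degree in $x_1,\dots,x_{n-1}$ of a monomial of $h_{\mathrm{top}}$.

\begin{lemma}\label{lem:lower}
Let $h$ be nonconstant. If $c\in\mathcal{N}_-$, then $\deg(hc)\ge(\deg h-2n\,e_-(h))\deg c$. If $c\in\mathcal{N}_+$, then $\deg(hc)\ge(\deg h-2n\,e_+(h))\deg c$.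
\end{lemma}

\begin{proof}
Let $c\in\mathcal{N}_-$, $d=\deg h$, $e=e_-(h)$, and write $h_{\mathrm{top}}=x_n^{d-e}Q$ with $Q$ a nonzero form of degree $e$. Regard $c^\circ$ as a point with coordinates in the field $\mathbf{k}(y)$. Then $h_{\mathrm{top}}(c^\circ+s)=(c_n^\circ+s_n)^{d-e}Q(c^\circ+s)$. The first factor has a nonzero constant term because $c\in\mathcal{N}_-$, and the second is a nonzero polynomial of degree $e$ in $s$. So the product contains a monomial $s^\alpha$ with $|\alpha|\le e$, that is, $(\partial^{[\alpha]}h_{\mathrm{top}})(c^\circ)\neq0$. This is the homogeneous part of degree $(d-|\alpha|)\deg c$ of $(\partial^{[\alpha]}h)c$, and no higher degree occurs. Lemma~\ref{lem:hasse} gives $\deg(hc)\ge(d-|\alpha|)\deg c-(2n-1)|\alpha|\deg c\ge(d-2ne)\deg c$. For $c\in\mathcal{N}_+$ replace $x_n$ by $x_1$.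
\end{proof}

The lemma fails for polynomial maps that are not invertible: for $c=(x_1,\dots,x_1)$ and $h=x_n^{j}(x_n-x_1)$ we have $e_-(h)=1$ and $hc=0$, however large $j$ is. The polynomials to which the lemma applies well form the sets
\[
\mathcal{P}_\pm=\{h\ \text{nonconstant}:\ 4n\,e_\pm(h)\le\deg h\}.
\]
Lemma~\ref{lem:lower} gives
\begin{equation}\label{eq:half}
\deg(hc)\ge\tfrac12\deg h\cdot\deg c\qquad\text{if }(h,c)\in\mathcal{P}_-\times\mathcal{N}_-\text{ or }(h,c)\in\mathcal{P}_+\times\mathcal{N}_+ .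
\end{equation}
Moreover $\mathcal{P}_+\cap\mathcal{P}_-=\emptyset$, because $e_+(h)+e_-(h)=2d-\operatorname{ord}_{x_1}(h_{\mathrm{top}})-\operatorname{ord}_{x_n}(h_{\mathrm{top}})\ge d$.

\section{The action of $f$ on polynomials}\label{sec:poly}

We show that $h\mapsto hf$ sends everything outside $\mathcal{P}_+$ into $\mathcal{P}_-$ and triples the degree. Up to linear maps, $f$ is $T$. Let $\deg_w$ be the weighted degree with weights $(m_1,\dots,m_\ell,1)$ on $(x_1,\dots,x_n)$. Each $x_kT$ is homogeneous of the same weight as $x_k$, so $T$ preserves $\deg_w$. One expects $hT$ to contain $x_n^{\deg_wh}$, but this monomial can cancel.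

\begin{example}\label{ex:cancel}
Let $n=3$, $T=(x_1+x_3^D,x_2+x_3^{rD},x_3)$ and $h=x_1^r-x_2$, of weighted degree $rD$. Then $hT=(x_1+x_3^D)^r-x_2-x_3^{rD}=rx_1x_3^{(r-1)D}+\cdots$ has degree $(r-1)D+1$. About a fraction $1/r$ of the weighted degree is lost. If we had taken $r=p$, then $hT=h$ and almost all of it would be lost.
\end{example}

Setting $x_n=1$ turns $T$ into the translation by $(1,\dots,1)$, and the loss becomes a weighted order of vanishing at that point. For $0\ne q\in\mathbf{k}[z_1,\dots,z_\ell]$ expand $q(1+y_1,\dots,1+y_\ell)=\sum_\beta q_\beta y^\beta$ and put $\omega(q)=\min\{\sum_kr_k\beta_k:q_\beta\neq0\}$. This is a valuation: $\omega(qq')=\omega(q)+\omega(q')$, since the parts of lowest weight multiply in a domain, and $\omega(q+q')\ge\min(\omega(q),\omega(q'))$. Call $\sum_k r_k\alpha_k$ the \emph{weight} of $z^\alpha$. The next lemma says that for nearly homogeneous $q$ the loss is never much worse than in Example~\ref{ex:cancel}.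

\begin{lemma}\label{lem:vanish}
Let $0\neq q\in\mathbf{k}[z_1,\dots,z_\ell]$ have all its monomials of weight in the real interval $[a,b]$. Then $\omega(q)\le b/r+C(b-a)$.
\end{lemma}

\begin{proof}
For $1\le t\le\ell$ let $\omega_t$ be the restriction of $\omega$ to $\mathbf{k}[z_t,\dots,z_\ell]$. We show by descending induction on $t$ that every nonzero $q\in\mathbf{k}[z_t,\dots,z_\ell]$ with weights in an interval $[a,b]$ satisfies
\[
\omega_\ell(q)\le b-a\quad(t=\ell),\qquad\omega_t(q)\le\frac{b}{r_t}+r_t\cdots r_{\ell-1}(b-a)\quad(t<\ell).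
\]
The case $t=1$ is the lemma. For $t=\ell$, $q$ is a power of $z_\ell$ times a polynomial of degree at most $b-a$, so it vanishes at $1$ to order at most $b-a$.

Let $t<\ell$. We restrict $q$ to the hypersurface $z_t=z_\ell^{r_t}$, after removing the factors that vanish on it. Write $q=(z_t-z_\ell^{r_t})^jq_1$ with $z_t-z_\ell^{r_t}\nmid q_1$. The factor is homogeneous of weight $r_t$, so the weights of $q_1$ lie in $[a-jr_t,b-jr_t]$, and $jr_t\le b$ since weights are nonnegative. We have $z_t-z_\ell^{r_t}=y_t-r_ty_\ell-\cdots$, where the omitted terms are higher powers of $y_\ell$. As $p\nmid r_t$, this element has $\omega_t$-value $1$, and $\omega_t(q)=j+\omega_t(q_1)$. Let $q_1'\ne0$ be obtained from $q_1$ by substituting $z_t=z_\ell^{r_t}$. The substitution preserves weights. It sends $y_t$ to $(1+y_\ell)^{r_t}-1$, of value at least $1$, so it sends $y^\beta$ to an element of value at least $\beta_t+\sum_{k>t}r_k\beta_k\ge r_t^{-1}\sum_{k\ge t}r_k\beta_k$. Hence $\omega_t(q_1)\le r_t\,\omega_{t+1}(q_1')$.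 If $t=\ell-1$, then $\omega_t(q)\le j+r_t(b-a)\le b/r_t+r_t(b-a)$. If $t<\ell-1$, then $r_{t+1}=r_t^2$ and
\[
\omega_t(q)\le j+r_t\Bigl(\frac{b-jr_t}{r_t^2}+r_{t+1}\cdots r_{\ell-1}(b-a)\Bigr)=\frac{b}{r_t}+r_t\cdots r_{\ell-1}(b-a).\qedhere
\]
\end{proof}

The last line explains the choice $r_{t+1}=r_t^2$. The term $b/r$ cannot be improved, as the powers of $z_1-z_\ell^r$ show.

\begin{lemma}\label{lem:T}
Let $h$ be nonconstant, $d=\deg h$, $\delta=\deg_wh$, and $T'\in\{T,T^{-1}\}$. Then
\begin{enumerate}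
\item[(i)] $d+(D-1)e_-(h)\le\delta\le\lambda d$;
\item[(ii)] $\deg(hT')\ge(1-\frac1r)\delta-Cd$;
\item[(iii)] $(D-1)\,e_-(hT')\le\delta-\deg(hT')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Some monomial of $h_{\mathrm{top}}$ has degree $e=e_-(h)$ in $x_1,\dots,x_\ell$ and degree $d-e$ in $x_n$, so its $w$-weight is at least $De+d-e$. All weights of variables are at most $\lambda$.

We have $T^{-1}=\sigma T\sigma$ with $\sigma=(-x_1,\dots,-x_\ell,x_n)$, and composition with $\sigma$ preserves $\deg$, $\deg_w$ and $e_-$. So we may take $T'=T$.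

(ii) Renumber $x'=(x_1,\dots,x_\ell)$ so that $m_k=Dr_k$; the statement is not affected. Let $q$ be the part of $w$-weight $\delta$ of $h$. Then $qT$ is the part of $w$-weight $\delta$ of $hT$. In a monomial $x^\alpha$ of $q$ we have $\alpha_n=\delta-DR$ with $R=\sum_{k\le\ell}r_k\alpha_k$, so distinct monomials of $q$ remain distinct in $\bar q=q(x',1)$, and $\bar q\ne0$. From $0\le\alpha_n\le d$ we get $(\delta-d)/D\le R\le\delta/D$, and Lemma~\ref{lem:vanish} gives $D\,\omega(\bar q)\le\delta/r+Cd$. Now $(qT)(x',1)=\bar q(1+x_1,\dots,1+x_\ell)$ contains a monomial $x'^\beta$ with $\sum r_k\beta_k=\omega(\bar q)$. By homogeneity, $qT$, and hence $hT$, contains $x'^\beta x_n^{\delta-D\omega(\bar q)}$, whose degree is at least $\delta-\delta/r-Cd$.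

(iii) This is the left inequality of (i) for $hT$, since $\deg_w(hT)=\delta$.
\end{proof}

\begin{proposition}\label{prop:P}
Let $h$ be a nonconstant polynomial.
\begin{enumerate}
\item[(a)] If $h\notin\mathcal{P}_+$, in particular if $h\in\mathcal{P}_-$, then $hf\in\mathcal{P}_-$ and $\deg(hf)\ge3\deg h$. If $h\notin\mathcal{P}_-$, in particular if $h\in\mathcal{P}_+$, then $hf^{-1}\in\mathcal{P}_+$ and $\deg(hf^{-1})\ge3\deg h$.
\item[(b)] There is $\iota(h)\in\mathbb{Z}$ such that $hf^i\in\mathcal{P}_+$ if and only if $i\le\iota(h)$, and $hf^i\in\mathcal{P}_-$ for $i\ge\iota(h)+2$.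
\item[(c)] If $h\in\mathcal{P}_-$, then $\dfrac{e_-(hf)}{\deg(hf)}\le\dfrac12\dfrac{e_-(h)}{\deg h}$. If $h\in\mathcal{P}_+$, then $\dfrac{e_+(hf^{-1})}{\deg(hf^{-1})}\le\dfrac12\dfrac{e_+(h)}{\deg h}$.
\end{enumerate}
\end{proposition}

\begin{proof}
The maps $A$ and $S$ are linear, $x_1A=\epsilon x_n$, $x_nA^{-1}=\epsilon x_1$ and $x_nS=x_n$. So for nonconstant $u$ we have $e_-(uA)=e_+(u)$, $e_+(uA^{-1})=e_-(u)$ and $e_-(uS^{\pm1})=e_-(u)$. Put $h_1=hAS$ and $h_2=hS$, both of degree $d=\deg h$. Then $hf=(h_1T)S^{-1}$ and $hf^{-1}=(h_2T^{-1})S^{-1}A^{-1}$, so $\deg(hf)=\deg(h_1T)$, $\deg(hf^{-1})=\deg(h_2T^{-1})$, and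
\[
e_-(h_1)=e_+(h),\quad e_-(hf)=e_-(h_1T),\quad e_-(h_2)=e_-(h),\quad e_+(hf^{-1})=e_-(h_2T^{-1}).
\]

(a) Let $(h',T')$ be $(h_1,T)$ if $h\notin\mathcal{P}_+$, and $(h_2,T^{-1})$ if $h\notin\mathcal{P}_-$. In both cases $e_-(h')>d/(4n)$, and we must show $\deg(h'T')\ge3d$ and $h'T'\in\mathcal{P}_-$. With $\delta=\deg_wh'$, Lemma~\ref{lem:T}(i) and $D-1\ge24nC$ give $\delta>6Cd$. By (ii), $\deg(h'T')\ge\frac23\delta-\frac16\delta=\frac12\delta\ge3d$. By (iii), $e_-(h'T')\le\frac{\delta}{D-1}\le\frac{2}{D-1}\deg(h'T')\le\frac1{4n}\deg(h'T')$.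

(b) By (a), the set $I=\{i:hf^i\in\mathcal{P}_+\}$ is closed under $i\mapsto i-1$. If $I=\mathbb{Z}$, then $\deg(hf^{i})\le3^{-i}d$ for all $i\ge0$, and if $I=\emptyset$, then $\deg(hf^{-i})\le3^{-i}d$ for all $i\ge0$. Both are impossible, since these degrees are at least $1$. Let $\iota(h)=\max I$. For $i\ge\iota(h)+1$ we have $hf^i\notin\mathcal{P}_+$, so $hf^{i+1}\in\mathcal{P}_-$.

(c) Let $h\in\mathcal{P}_-$ and $e=e_-(h)$. Lemma~\ref{lem:lower} with $c=f\in\mathcal{N}_-$ gives $\deg(hf)\ge\lambda(d-2ne)\ge\frac12\lambda d$. Lemma~\ref{lem:T}(i),(iii) for $h_1$ gives $(D-1)e_-(hf)\le\lambda d-\deg(hf)\le2n\lambda e$. The ratio $e_-(hf)/\deg(hf)$ is thus at most $\frac{4n}{D-1}\cdot\frac ed\le\frac12\cdot\frac ed$. Let $h\in\mathcal{P}_+$ and $e=e_+(h)$. Lemma~\ref{lem:lower} with $c=f^{-1}\in\mathcal{N}_+$ gives $\deg(hf^{-1})\ge\lambda(d-2ne)\ge\frac12\lambda d$, Lemma~\ref{lem:T} for $h_2$ and $T^{-1}$ gives $(D-1)e_+(hf^{-1})\le2n\lambda e$, and the same division concludes.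
\end{proof}

Part (a) needs the term $t^{m_1}$ in $\phi_1$: with $\phi_1=\phi_\ell=t^\lambda$, the linear form $h=x_2-x_n\notin\mathcal{P}_+$ would give $hf=x_1-x_{n-1}$.

\section{The action of $f$ on automorphisms}\label{sec:auto}

We now prove the counterpart of Proposition~\ref{prop:P}(b) for left multiplication. The orbit $(f^ic)_{i\in\mathbb{Z}}$ of $c\in G$ is encoded by one sequence of polynomials that satisfies a recurrence. Put $a_i=x_nf^ic$ and $\delta_i=\deg a_i\ge1$. Formula \eqref{eq:f} reads $(f^{i+1}c)_1=\epsilon a_i$ and $(f^{i+1}c)_{k+1}=(f^ic)_k+\phi_k(a_i)$. Iterating the second relation down to the first component, or up to the last one, gives for $1\le k\le n$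
\begin{align}
(f^ic)_k&=\epsilon a_{i-k}+\sum_{l=1}^{k-1}\phi_l(a_{i-k+l}),\label{eq:F1}\\
(f^ic)_k&=a_{i+n-k}-\sum_{l=k}^{n-1}\phi_l(a_{i+l-k}).\label{eq:F2}
\end{align}
The case $k=n$ of \eqref{eq:F1} is the recurrence
\begin{equation}\label{eq:R}
a_{j+n}=\epsilon a_j+\sum_{l=1}^{n-1}\phi_l(a_{j+l})\qquad(j\in\mathbb{Z}).
\end{equation}
The recurrence contains two $\lambda$-th powers, which may cancel. The next lemma says that nevertheless no term of the sequence $(\delta_i)$ can be close to a local maximum.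

\begin{lemma}\label{lem:double}
For each $i$ there is $i'\ne i$ with $i-1\le i'\le i+\ell$ and $\delta_{i'}\ge2\delta_i$.
\end{lemma}

\begin{proof}
Put $j=i-1$ and $i^*=j+n-1$. Since $n\ge3$, $i^*\neq i$. Equation \eqref{eq:R} reads
\[
a_i^\lambda+a_{i^*}^\lambda=-a_i^{m_1}+\Bigl(a_{j+n}-\epsilon a_j-\sum_{l=2}^{n-2}a_{j+l}^{m_l}\Bigr).
\]
Suppose that $\delta_{i'}<2\delta_i$ for all $i'\ne i$ in $[j,j+n]=[i-1,i+\ell]$. By \eqref{eq:exponents}, the terms in the parenthesis have degree less than $\max(2,\frac23m_1)\delta_i\le m_1\delta_i$. So $u=a_i^\lambda+a_{i^*}^\lambda$ has degree exactly $m_1\delta_i$; in particular $u\ne0$. If $\delta_i\neq\delta_{i^*}$, then $\deg u=\lambda\max(\delta_i,\delta_{i^*})>m_1\delta_i$, a contradiction. If $\delta_i=\delta_{i^*}$, factor $u=\prod_{\zeta^\lambda=-1}(a_{i^*}-\zeta a_i)$ over an algebraic closure of $\mathbf{k}$. The $\lambda$ roots $\zeta$ are distinct because $p\nmid\lambda$. The difference of two factors is a nonzero multiple of $a_i$,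 so at most one factor has degree less than $\delta_i$, and that factor is nonzero. Hence $\deg u\ge(\lambda-1)\delta_i>m_1\delta_i$, again a contradiction.
\end{proof}

\begin{proposition}\label{prop:pi}
Let $C_0=5\ell$. For every $g\in G$ there is $\pi(g)\in\mathbb{Z}$ such that $f^{-i}g\in\mathcal{N}_+$ if and only if $i\ge\pi(g)$, and $f^{-i}g\in\mathcal{N}_-$ for $i\le\pi(g)-C_0$. Moreover $\pi(fg)=\pi(g)+1$ and $\pi(f^i)=i$.
\end{proposition}

\begin{proof}
Take $c=g$. Cut $\mathbb{Z}$ into the blocks $[t\ell,(t+1)\ell)$ and let $b_t$ be the maximum of $\delta_i$ on block $t$. Apply Lemma~\ref{lem:double} to an index $i$ of block $t$ with $\delta_i=b_t$. The index $i'$ lies in block $t-1$, $t$ or $t+1$, and not in block $t$, so $\max(b_{t-1},b_{t+1})\ge2b_t$. Let $b_{t_0}$ be minimal. Since $b_{t_0}\le b_{t_0+1}<2b_{t_0+1}$, we get $b_{t_0+2}\ge2b_{t_0+1}$, and in the same way $b_{t_0-2}\ge2b_{t_0-1}$.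

Let $i'$ be the first index of block $t_0+2$ with $\delta_{i'}=b_{t_0+2}$. The indices $i'-\ell,\dots,i'-1$ lie in block $t_0+1$ or precede $i'$ in its block, so they carry smaller degrees. In \eqref{eq:F1} for $i=i'+1$ only indices in $[i'-\ell,i']$ occur, so all components of $f^{i'+1}g$ have degree at most $\lambda\delta_{i'}$. In the last component, $\phi_\ell(a_{i'})=a_{i'}^\lambda$ is the only term of this degree, since the other terms involve smaller indices. So $f^{i'+1}g\in\mathcal{N}_-$, and by Lemma~\ref{lem:N}, $f^jg\in\mathcal{N}_-$ for $j\ge(t_0+3)\ell$ and $f^jg\notin\mathcal{N}_+$ for $j>(t_0+3)\ell$.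

Let $i''$ be the last index of block $t_0-2$ with $\delta_{i''}=b_{t_0-2}$. The indices $i''+1,\dots,i''+\ell$ carry smaller degrees. In \eqref{eq:F2} for $i=i''$ only indices in $[i'',i''+\ell]$ occur, and in the first component $\phi_1(a_{i''})$ is the only term of the maximal degree $\lambda\delta_{i''}$. So $f^{i''}g\in\mathcal{N}_+$, with $i''\ge(t_0-2)\ell$.

By Lemma~\ref{lem:N} the set $\{j:f^jg\in\mathcal{N}_+\}$ is closed under $j\mapsto j-1$. It is nonempty and bounded above; call its maximum $-\pi(g)$. Then $-\pi(g)\ge(t_0-2)\ell$, so $j\ge-\pi(g)+5\ell$ implies $j\ge(t_0+3)\ell$ and $f^jg\in\mathcal{N}_-$. The last two formulas follow from the definition of $\pi$ and Lemma~\ref{lem:N}.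
\end{proof}

\section{The powers of $f$ form a contracting line}\label{sec:contraction}

Put $\|g\|=\log\deg g$, $\Lambda=\log\lambda$, and
\[
\rho(g,g')=\|g^{-1}g'\|+\|g'^{-1}g\|.
\]
Since $\|gg'\|\le\|g\|+\|g'\|$, the function $\rho$ is a left-invariant pseudometric on $G$; it vanishes exactly when $g^{-1}g'$ is affine. By Lemma~\ref{lem:N}, $\|f^k\|=\Lambda|k|$ and $\rho(f^i,f^j)=2\Lambda|i-j|$, so the powers of $f$ form a line. We show that $f^{\pi(g)}$ is almost the closest point of the line to $g$, and that the triangle inequality through a point $f^i$ is almost an equality when $i$ lies well between $\pi(g_1)$ and $\pi(g_2)$.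

To bound $\deg(g_1^{-1}g_2)$ from below, write $g_1^{-1}g_2=(g_1^{-1}f^i)(f^{-i}g_2)$ and apply \eqref{eq:half}. The right factor is governed by $\pi(g_2)$ and the left one by the integers $\iota(h)$ for the components $h$ of $g_1^{-1}$. The first step is to see that these integers are close to $\pi(g_1)$. Let $C_1=C_0+2$.

\begin{lemma}\label{lem:iota}
If $h$ is a component of $g^{-1}$, then $\pi(g)-C_1\le\iota(h)\le\pi(g)$. Hence $hf^i\in\mathcal{P}_-$ for $i\ge\pi(g)+2$, and $hf^i\in\mathcal{P}_+$ for $i\le\pi(g)-C_1$.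
\end{lemma}

\begin{proof}
For all $i$ the polynomial $(hf^i)(f^{-i}g)=hg$ is a coordinate, of degree $1$. Suppose $\iota(h)<\pi(g)-C_1$ and let $i=\iota(h)+3\le\pi(g)-C_0$. Then $f^{-i}g\in\mathcal{N}_-$, and $hf^i=(hf^{\iota(h)+2})f$ lies in $\mathcal{P}_-$ and has degree at least $3$ by Proposition~\ref{prop:P}. Inequality \eqref{eq:half} gives $1\ge\frac32$. Suppose $\iota(h)>\pi(g)$ and let $i=\iota(h)-1\ge\pi(g)$. Then $f^{-i}g\in\mathcal{N}_+$, and $hf^i\in\mathcal{P}_+$ has degree at least $3$, which gives the same contradiction.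
\end{proof}

\begin{proposition}\label{prop:contract}
Let $g_1,g_2\in G$ and $i\in\mathbb{Z}$.
\begin{enumerate}
\item[(a)] If $\pi(g_1)+2\le i\le\pi(g_2)-C_0$ or $\pi(g_2)\le i\le\pi(g_1)-C_1$, then
\[
\|g_1^{-1}g_2\|\ge\|g_1^{-1}f^i\|+\|f^{-i}g_2\|-\log2 .
\]
\item[(b)] If $\pi(g_1)+2\le i\le\pi(g_2)-C_1$, then $\rho(g_1,g_2)\ge\rho(g_1,f^i)+\rho(f^i,g_2)-2\log2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $h$ be a component of $g_1^{-1}$ with $\deg(hf^i)=\deg(g_1^{-1}f^i)$. By Lemma~\ref{lem:iota} and Proposition~\ref{prop:pi}, the pair $(hf^i,f^{-i}g_2)$ lies in $\mathcal{P}_-\times\mathcal{N}_-$ in the first case and in $\mathcal{P}_+\times\mathcal{N}_+$ in the second. Apply \eqref{eq:half}. (b) Add the first case of (a) for $(g_1,g_2)$ and the second case for $(g_2,g_1)$.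
\end{proof}

\begin{lemma}\label{lem:growth}
Let $C_2=4C_1\Lambda+2\log2$.
\begin{enumerate}
\item[(a)] For $v\in G$, $q=\pi(v)$ and $k\in\mathbb{Z}$,
\begin{gather*}
\|f^{-k}v\|\ge\|f^{-q}v\|+\Lambda|k-q|-2C_0\Lambda,\\
\|v^{-1}f^k\|\ge\|v^{-1}f^q\|+\Lambda|k-q|-2C_1\Lambda-\log2,
\end{gather*}
and therefore $\rho(f^k,v)\ge\rho(f^q,v)+2\Lambda|k-q|-C_2$.
\item[(b)] For $x,x'\in G$, $\|x^{-1}x'\|\ge\Lambda|\pi(x)-\pi(x')|-C_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use $\bigl|\|f^{j}u\|-\|u\|\bigr|\le\Lambda|j|$ and $\bigl|\|uf^{j}\|-\|u\|\bigr|\le\Lambda|j|$. These bounds give the first inequality when $|k-q|\le C_0$ and the second when $|k-q|\le C_1$. For $k\ge q$, we have $f^{-q}v\in\mathcal{N}_+$ and Lemma~\ref{lem:N} gives $\|f^{-k}v\|=\|f^{-q}v\|+(k-q)\Lambda$. For $k\le q-C_0$, we have $f^{-(q-C_0)}v\in\mathcal{N}_-$, so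
\[
\|f^{-k}v\|=\|f^{-(q-C_0)}v\|+(q-C_0-k)\Lambda\ge\|f^{-q}v\|+(q-k)\Lambda-2C_0\Lambda .
\]
For the second inequality, let $h$ run over the components of $v^{-1}$. By Lemma~\ref{lem:iota}, $hf^{q+2}\in\mathcal{P}_-$ and $hf^{q-C_1}\in\mathcal{P}_+$. For $k\ge q+2$, \eqref{eq:half} with $c=f^{k-q-2}\in\mathcal{N}_-$ gives
\[
\|v^{-1}f^k\|\ge\|v^{-1}f^{q+2}\|+(k-q-2)\Lambda-\log2\ge\|v^{-1}f^q\|+(k-q)\Lambda-4\Lambda-\log2 .
\]
For $k\le q-C_1$, \eqref{eq:half} with $c=f^{k-q+C_1}\in\mathcal{N}_+$ gives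
\[
\|v^{-1}f^k\|\ge\|v^{-1}f^{q-C_1}\|+(q-C_1-k)\Lambda-\log2\ge\|v^{-1}f^q\|+(q-k)\Lambda-2C_1\Lambda-\log2 .
\]

(b) Let $j=\pi(x')-\pi(x)$. If $|j|<C_1$, the right side is negative. If $j\ge C_1$, then $i=\pi(x)+2\le\pi(x')-C_0$, and Proposition~\ref{prop:contract}(a) and part (a) give $\|x^{-1}x'\|\ge\|f^{-i}x'\|-\log2\ge\Lambda(j-2)-2C_0\Lambda-\log2$. If $j\le-C_1$, then $i=\pi(x')\le\pi(x)-C_1$, and $\|x^{-1}x'\|\ge\|x^{-1}f^i\|-\log2\ge\Lambda|j|-2C_1\Lambda-2\log2$.
\end{proof}

Part (b) is the link with Theorem~\ref{thm:B}: to show that $g$ has large degree, it suffices to find $x\in G$ such that $\pi(x)$ and $\pi(xg)$ are far apart.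

\section{The coarse stabilizer of the line}\label{sec:E}

The translate $g\langle f\rangle$ is another line. As in Example~\ref{ex:three}, it should either stay at bounded distance from $\langle f\rangle$ or have a bounded projection to it. Let $E$ be the set of $g\in G$ such that, for some sign $\sigma\in\{1,-1\}$, the numbers $\rho(f^j,gf^{\sigma j})$ are bounded over $j\in\mathbb{Z}$. Equivalently, the degrees of $f^{-j}gf^{\sigma j}$ and of its inverse $f^{-\sigma j}g^{-1}f^j$ are bounded. Replacing $j$ by $\sigma j$ shows that $g^{-1}$ satisfies the condition with the same $\sigma$, and the identity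
\[
f^{-j}gg'f^{\sigma\sigma'j}=(f^{-j}gf^{\sigma j})(f^{-\sigma j}g'f^{\sigma'\sigma j})
\]
shows that $gg'$ satisfies it with $\sigma\sigma'$. So $E$ is a subgroup, and the elements that admit $\sigma=1$ form a subgroup $E^+$ of index at most $2$ that contains $f$.

\begin{proposition}\label{prop:bounded}
There is a constant $C_3$ such that $|\pi(gf^{k})-\pi(gf^{k'})|\le C_3$ for all $g\in G\setminus E$ and $k,k'\in\mathbb{Z}$.
\end{proposition}

The proof has two steps. A long projection forces the two lines to be close along a long segment, with a distance bound that does not depend on $g$. The noetherian property then upgrades a long segment to the whole line.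

\begin{proof}
Let $g\in G$, $p_1=\pi(gf^{k_1})<p_2=\pi(gf^{k_2})$, and let $I$ be the set of integers in $[i_0,i_1]$, where $i_0=p_1+2$ and $i_1=p_2-C_1$. Put $K=C_2+\log2$ and $\kappa=K/\Lambda$, and assume $i_1-i_0>\kappa$.

\emph{The lines are close along $I$.} Let $i\in I$, $v=g^{-1}f^i$ and $q_i=\pi(v)$. Proposition~\ref{prop:contract}(b) for $gf^{k_1},gf^{k_2}$, left invariance, and Lemma~\ref{lem:growth}(a) give
\[
2\Lambda|k_1-k_2|+2\log2\ge\rho(f^{k_1},v)+\rho(v,f^{k_2})\ge2\rho(f^{q_i},v)+2\Lambda|k_1-k_2|-2C_2 .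
\]
So $\rho(f^i,gf^{q_i})\le K$. Comparing $\rho(f^i,f^{i'})$ with $\rho(gf^{q_i},gf^{q_{i'}})$ gives $\bigl||q_i-q_{i'}|-|i-i'|\bigr|\le\kappa$ for $i,i'\in I$. In particular $q_{i_1}\ne q_{i_0}$; let $\sigma$ be the sign of $q_{i_1}-q_{i_0}$. We claim that $|q_i-q_{i_0}-\sigma(i-i_0)|\le4\kappa$ for $i\in I$. If $\sigma(q_i-q_{i_0})\ge0$, the left side equals $\bigl||q_i-q_{i_0}|-(i-i_0)\bigr|\le\kappa$. Otherwise $q_{i_0}$ lies between $q_i$ and $q_{i_1}$, so
\[
(i_1-i_0-\kappa)+(i-i_0-\kappa)\le|q_{i_1}-q_i|\le i_1-i+\kappa .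
\]
Then $2(i-i_0)\le3\kappa$, and the left side of the claim is at most $2(i-i_0)+\kappa\le4\kappa$. With $s=q_{i_0}-\sigma i_0$ we obtain $\rho(f^i,gf^{\sigma i+s})\le K+8\Lambda\kappa=9K$ for $i\in I$.

\emph{From a segment to the line.} Let $\Delta=e^{9K}$, $R=\lfloor(i_1-i_0)/2\rfloor$, $i_*=i_0+R$ and $g'=f^{-i_*}gf^{\sigma i_*+s}$. For $|j|\le R$ we have $i_*+j\in I$, so $f^{-j}g'f^{\sigma j}=f^{-(i_*+j)}gf^{\sigma(i_*+j)+s}$ and its inverse have degree at most $\Delta$. For an integer $R'\ge0$ let $\mathcal{V}^\sigma_{R'}$ be the set of pairs $(\varphi,\psi)$ of $n$-tuples of polynomials of degree at most $\Delta$ such that $\varphi\psi=\psi\varphi=1$ and $f^{-j}\varphi f^{\sigma j}$, $f^{-\sigma j}\psi f^j$ have degree at most $\Delta$ for $|j|\le R'$. These conditions are polynomial equations in the coefficients of $\varphi$ and $\psi$. So the $\mathcal{V}^\sigma_{R'}$ form a decreasing sequence of Zariski closed subsets of a fixed finite-dimensional vector space, and by Hilbert's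 basis theorem there is $R_0$, depending only on $f$, such that $\mathcal{V}^\sigma_{R'}=\mathcal{V}^\sigma_{R_0}$ for $R'\ge R_0$ and both signs. If $R\ge R_0$, then $(g',g'^{-1})$ lies in all $\mathcal{V}^\sigma_{R'}$, so $g'\in E$ and $g\in E$. Hence for $g\notin E$ we have $p_2-p_1=i_1-i_0+C_1+2\le C_3:=\max(\kappa,2R_0)+C_1+2$.
\end{proof}

The conjugate $gf^mg^{-1}$ moves points along the line $g\langle f\rangle$. We will index parallel families of lines by cosets $gE$, and we need $g\langle f^m\rangle g^{-1}$ to depend only on the coset. This requires $\langle f^m\rangle$ to be normal in $E$.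

\begin{proposition}\label{prop:index}
The subgroup $\langle f\rangle$ has finite index in $E$. There is $m_0\ge1$ such that $\langle f^m\rangle$ is normal in $E$ for every positive multiple $m$ of $m_0$.
\end{proposition}

\begin{proof}
We measure by how much an element of $E^+$ translates along the line, by means of a homomorphism $\chi_+\colon E^+\to\mathbb{R}_{>0}$ with $\chi_+(f)=\lambda$. We then show that $\langle\lambda\rangle$ has finite index in its image and that its kernel is finite.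

\emph{Asymptotic degrees.} For nonconstant $h$ the sequences $\lambda^{-i}\deg(hf^{\pm i})$, $i\ge0$, are nonincreasing; let $\nu_\pm(h)$ be their limits. Then $\nu_\pm(hf^j)=\lambda^{\pm j}\nu_\pm(h)$ for $j\in\mathbb{Z}$. Lemma~\ref{lem:lower} with $c=f^{\pm i}$ and Proposition~\ref{prop:P}(a) give
\begin{gather}
\nu_+(h)\ge\deg h-2n\,e_-(h)\ge\tfrac12\deg h\ \ (h\in\mathcal{P}_-),\qquad\nu_-(h)\ge\tfrac12\deg h\ \ (h\in\mathcal{P}_+),\label{eq:nu1}\\
\nu_-(h)=\lambda^{-1}\nu_-(hf^{-1})\ge\tfrac{3}{2\lambda}\deg h\ \ (h\notin\mathcal{P}_-).\label{eq:nu2}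
\end{gather}
With $i=\iota(h)$ we get $\nu_-(h)=\lambda^i\nu_-(hf^i)\ge\frac12\lambda^i$ and $\nu_+(h)=\lambda^{-i-2}\nu_+(hf^{i+2})\ge\frac12\lambda^{-i-2}$. So for all nonconstant $h$,
\begin{equation}\label{eq:nu3}
\nu_\pm(h)>0,\qquad\nu_+(h)\nu_-(h)\ge\tfrac14\lambda^{-2}.
\end{equation}
By Lemma~\ref{lem:N}, $\nu_\pm(x_k)\le1$ and $\nu_+(x_n)=\nu_-(x_1)=1$. From $x_nf^{-1}=\epsilon x_1$ we get $\nu_-(x_n)=\lambda^{-1}$.

\emph{The homomorphisms $\chi_\pm$.} Let $g\in E^+$, $\gamma_j=f^{-j}gf^j$, and let $\Delta$ bound the degrees of all $\gamma_j$. Let $\gamma$ be one of them and $q=\pi(\gamma)$. If $q\le0$, then $f^{-q}\gamma\in\mathcal{N}_+$ and Lemma~\ref{lem:N} gives $\deg\gamma\ge\lambda^{-q}$. If $q\ge C_0$, then $f^{-(q-C_0)}\gamma\in\mathcal{N}_-$ and $\deg\gamma\ge\lambda^{q-C_0}$. So $-\log_\lambda\Delta\le q\le C_0+\log_\lambda\Delta$, and with $s=\lceil C_0+\log_\lambda\Delta\rceil$ we have $f^s\gamma_j\in\mathcal{N}_-$ and $f^{-s}\gamma_j\in\mathcal{N}_+$ for all $j$.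 Let $h$ be nonconstant. Write $hgf^i=(hf^{i-s})(f^s\gamma_i)$. For large $i$ we have $hf^{i-s}\in\mathcal{P}_-$, and Lemma~\ref{lem:lower} gives
\[
1-2n\frac{e_-(hf^{i-s})}{\deg(hf^{i-s})}\le\frac{\deg(hgf^i)}{\deg(hf^{i-s})\,\deg(f^s\gamma_i)}\le1 .
\]
The left side tends to $1$ by Proposition~\ref{prop:P}(c). Hence the positive integers $\deg(f^s\gamma_i)$, which do not depend on $h$, converge to $\lambda^s\nu_+(hg)/\nu_+(h)$. So $\nu_+(hg)=\chi_+(g)\nu_+(h)$ with $\chi_+(g)\in\lambda^{-s}\mathbb{Z}_{>0}$ independent of $h$. The factorization $hgf^{-i}=(hf^{-i+s})(f^{-s}\gamma_{-i})$, with $hf^{-i+s}\in\mathcal{P}_+$ for large $i$ and $f^{-s}\gamma_{-i}\in\mathcal{N}_+$, gives by the same argument $\nu_-(hg)=\chi_-(g)\nu_-(h)$ with $\chi_-(g)>0$ independent of $h$. From $\nu_\pm(hgg')=\chi_\pm(g')\nu_\pm(hg)$ we see that $\chi_\pm$ are homomorphisms, and $\chi_+(f)=\lambda$. Inequality \eqref{eq:nu3} for $h=x_ng^k$ shows that $(\chi_+(g)\chi_-(g))^k$ is bounded below by a positive constant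 over $k\in\mathbb{Z}$. So $\chi_-=\chi_+^{-1}$.

\emph{The image.} Let $g\in E^+$ with $1\le\chi_+(g)<\lambda$ and $h=x_kg$. Then $\nu_+(h)\le\lambda$ and $\nu_-(h)\le1$. If $h\in\mathcal{P}_-$, then $\deg h\le2\lambda$ by \eqref{eq:nu1}, and otherwise $\deg h\le\lambda$ by \eqref{eq:nu2}. So $\deg g\le2\lambda$. The same holds for each $\gamma_j$, since $\chi_+(\gamma_j)=\chi_+(g)$. Thus we may take $\Delta=2\lambda$, the integer $s$ does not depend on $g$, and $\chi_+(E^+)\cap[1,\lambda)$ is contained in the finite set $\lambda^{-s}\mathbb{Z}\cap[1,\lambda)$. Every coset of $\langle\lambda\rangle$ meets $[1,\lambda)$, so $\langle\lambda\rangle$ has finite index in $\chi_+(E^+)$.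

\emph{The kernel.} Let $\chi_+(g)=1$, $\xi_i=x_nf^i$ and $h=\xi_igf^{-i}=x_n(f^igf^{-i})$. As $f^igf^{-i}$ lies in the kernel of $\chi_\pm$, we have $\nu_+(h)=1$ and $\nu_-(h)=\lambda^{-1}$. By \eqref{eq:nu2}, $h\in\mathcal{P}_-$. By \eqref{eq:nu1}, $\deg h\le2$, so $e_-(h)\le\frac{2}{4n}<1$, so $e_-(h)=0$, and \eqref{eq:nu1} now gives $\deg h=1$. Hence $h=u_ix_n+v_i$, that is,
\[
\xi_ig=u_i\xi_i+v_i,\qquad u_i\in\mathbf{k}^*,\ v_i\in\mathbf{k}\qquad(i\in\mathbb{Z}).
\]
Formula \eqref{eq:F2} with $c=1$, $i=0$ expresses each $x_k$ in $\xi_0,\dots,\xi_{n-1}$. Applying $f^j$, we see that $\xi_j,\dots,\xi_{j+n-1}$ generate $\mathbf{k}[x]$. They are algebraically independent, being $n$ generators of a field of transcendence degree $n$. Applying $g$ to \eqref{eq:R} for $c=1$ gives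
\[
u_{j+n}\Bigl(\epsilon\xi_j+\sum_{l=1}^{n-1}\phi_l(\xi_{j+l})\Bigr)+v_{j+n}=\epsilon(u_j\xi_j+v_j)+\sum_{l=1}^{n-1}\phi_l(u_{j+l}\xi_{j+l}+v_{j+l}).
\]
The coefficients of $\xi_j$, $\xi_{j+n-1}^\lambda$ and $\xi_{j+n-1}^{\lambda-1}$ give $u_{j+n}=u_j$, $u_{j+n}=u_{j+n-1}^\lambda$ and $0=\lambda u_{j+n-1}^{\lambda-1}v_{j+n-1}$. As $p\nmid\lambda$, all $v_i$ vanish. Moreover $u_{i+1}=u_i^\lambda$ and $u_0=u_n=u_0^{\lambda^n}$. Since $g$ is determined by $\xi_0g,\dots,\xi_{n-1}g$, hence by $u_0$, the kernel has at most $\lambda^n-1$ elements.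

So $\langle f\rangle$ has finite index in $E^+$ and in $E$. The kernel of the action of $E$ on the finite set $E/\langle f\rangle$ is a normal subgroup of finite index contained in $\langle f\rangle$, so it equals $\langle f^{m_0}\rangle$ for some $m_0\ge1$. Conjugation by an element of $E$ sends the generator $f^{m_0}$ to $f^{\pm m_0}$, so it preserves $\langle f^m\rangle$ when $m_0\mid m$.
\end{proof}

\section{Projections between cosets}\label{sec:proj}

Let $\mathbf{Y}=\{gE:g\in G\}$, with $G$ acting by left multiplication. The function $x\mapsto\pi(g^{-1}x)$ is a projection to the line $g\langle f\rangle$, but it depends on the choice of $g$ in its coset. Closest-point projection is canonical and agrees with it up to a bounded error. For $Y\in\mathbf{Y}$ and $x\in G$ let $\Pi_Y(x)$ be the set of points of $Y$ at minimal $\rho$-distance from $x$; it is nonempty because $\rho$ takes values in $\log\mathbb{Z}_{>0}$. For nonempty subsets $X,Z\subset G$ put $\Pi_Y(X)=\bigcup_{x\in X}\Pi_Y(x)$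 and
\[
\rho_Y(X,Z)=\operatorname{diam}_\rho\bigl(\Pi_Y(X)\cup\Pi_Y(Z)\bigr),
\]
and write $x$ for $\{x\}$. The function $\rho_Y$ is symmetric, increasing in each argument, and satisfies the triangle inequality, and $\rho_{gY}(gX,gZ)=\rho_Y(X,Z)$.

Write $E=\bigsqcup_j\langle f\rangle t_j$, a finite union, and put $C_4=\max_j\rho(t_j,1)$ and $C_5=2C_4+C_2+2\log2$. Every $e=f^kt_j\in E$ satisfies $\rho(e,f^k)\le C_4$.

\begin{lemma}\label{lem:closest}
Let $g,v,x,z\in G$.
\begin{enumerate}
\item[(a)] If $y\in gE$ and $\rho(y,v)\le\rho(y',v)+2\log2$ for all $y'\in gE$, then $\rho(y,gf^{\pi(g^{-1}v)})\le C_5$.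
\item[(b)] $\bigl|\rho_{gE}(x,z)-2\Lambda|\pi(g^{-1}x)-\pi(g^{-1}z)|\bigr|\le2C_5$.
\end{enumerate}
\end{lemma}

\begin{proof}
By left invariance take $g=1$. (a) Choose $k$ with $\rho(y,f^k)\le C_4$. Then $\rho(f^k,v)\le C_4+\rho(f^{\pi(v)},v)+2\log2$, and Lemma~\ref{lem:growth}(a) gives $\rho(f^k,f^{\pi(v)})=2\Lambda|k-\pi(v)|\le C_2+C_4+2\log2$. (b) By (a), $\Pi_E(x)$ lies within $C_5$ of $f^{\pi(x)}$ and $\Pi_E(z)$ within $C_5$ of $f^{\pi(z)}$.
\end{proof}

Think of $\rho_Y(X,Z)$ large as saying that $Y$ lies between $X$ and $Z$. The model is a family of lines in a tree, any two of which overlap in a bounded segment.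

\begin{proposition}\label{prop:axioms}
There is $\theta>0$ such that:
\begin{enumerate}
\item[(P0)] $\rho_Y(X,X)\le\theta$ for $X\ne Y$ in $\mathbf{Y}$;
\item[(P1)] if $X,Z\in\mathbf{Y}\setminus\{Y\}$ and $\rho_Y(X,Z)>\theta$, then $\rho_X(Y,Z)\le\theta$ and $\rho_Z(X,Y)\le\theta$;
\item[(P2)] for $X\neq Z$ in $\mathbf{Y}$, the set $\{Y\ne X,Z:\rho_Y(X,Z)>\theta\}$ is finite.
\end{enumerate}
\end{proposition}

\begin{proof}
Each property persists when $\theta$ is increased, so we treat them separately.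

\emph{(P0).} By equivariance take $Y=E$ and $X=gE$ with $g\notin E$. Lemma~\ref{lem:growth}(b) gives $\Lambda|\pi(gf^kt_j)-\pi(gf^k)|\le C_4+C_2$. With Proposition~\ref{prop:bounded}, the set of integers $\pi(X)$ has diameter at most $C_6:=C_3+2(C_4+C_2)/\Lambda$. Any two points of $\Pi_E(X)$ lie in some $\Pi_E(x)\cup\Pi_E(x')$, so Lemma~\ref{lem:closest}(b) gives $\rho_E(X,X)\le\theta_0:=2\Lambda C_6+2C_5$.

\emph{(P1).} Let $\theta_1=\max\bigl(\theta_0+2C_5,\ 2C_5+2\Lambda(2C_6+C_1+2)\bigr)$. We prove a statement that also covers points: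
\begin{equation}\label{eq:P1}
\begin{gathered}
\text{if $X\ne Y$ are cosets, $Z$ is a coset other than $Y$ or a point of $G$,}\\
\text{and $\rho_Y(X,Z)>\theta_1$, then $\rho_X(Y,Z)\le\theta_1$.}
\end{gathered}
\end{equation}
By the symmetry of $\rho_Y$ this implies (P1). Take $Y=E$. There are $a,b\in X\cup Z$ with $\rho_E(a,b)>\theta_1$, so $|\pi(a)-\pi(b)|>2C_6+C_1+2$. The sets $\pi(X)$ and $\pi(Z)$ have diameter at most $C_6$, so one of $a,b$ lies in $X$ and the other in $Z$, and the differences $\pi(z)-\pi(x)$, for $x\in X$, $z\in Z$, have constant sign and absolute value at least $C_1+2$. If they are positive, put $i=\max\pi(X)+2$; then $\pi(x)+2\le i\le\pi(z)-C_1$. If they are negative, put $i=\min\pi(X)-C_1$; then $\pi(z)+2\le i\le\pi(x)-C_1$. In both cases $u=f^i\in Y$ satisfies $\rho(x,z)\ge\rho(x,u)+\rho(u,z)-2\log2$ for all $x\in X$, $z\in Z$, by Proposition~\ref{prop:contract}(b). If $x\in\Pi_X(z)$ and $x'\in X$, then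
\[
\rho(x,u)\le\rho(x,z)-\rho(u,z)+2\log2\le\rho(x',z)-\rho(u,z)+2\log2\le\rho(x',u)+2\log2 .
\]
Write $X=gE$. By Lemma~\ref{lem:closest}(a), both $\Pi_X(Z)$ and $\Pi_X(u)\subset\Pi_X(Y)$ lie within $C_5$ of the point $gf^{\pi(g^{-1}u)}$. As $\Pi_X(Y)$ has diameter at most $\theta_0$, we get $\rho_X(Y,Z)\le\theta_0+2C_5\le\theta_1$.

\emph{(P2).} Let $\theta_2=\theta_1+4C_5+2\Lambda(C_1+2)+C_2+1+2\log2$ and $\theta=\theta_2+2\theta_1$. Fix $x\in X$, $z\in Z$. For $Y\neq X,Z$, (P0) gives $\rho_Y(X,Z)\le\rho_Y(x,z)+2\theta_1$, so it suffices to show the following: if $Y_1,\dots,Y_s$ are distinct cosets with $\rho_{Y_i}(x,z)>\theta_2$, then $s\le\rho(x,z)$. The idea is to order the $Y_i$ and to walk from $x$ toward $z$ through them, coming closer to $z$ by $1$ at each step.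

Write $i\to j$ if $i\ne j$ and $\rho_{Y_j}(x,Y_i)\le\theta_1$. By \eqref{eq:P1} with the point $x$, for $i\neq j$ we have $i\to j$ or $j\to i$. Such a relation admits a path through all indices. Indeed, given a path $i_1\to\cdots\to i_k$ and a new index $j$, insert $j$ right after the last $i_t$ with $i_t\to j$, or in front if there is none. Renumber so that $1\to2\to\cdots\to s$.

Write $Y_i=g_iE$ and $\pi_i(\,\cdot\,)=\pi(g_i^{-1}\,\cdot\,)$. Put $y_0=x$. We construct $y_i\in Y_i$ with $\rho(y_{i-1},z)\ge\rho(y_i,z)+1$, which gives $s\le\rho(x,z)$. We have $2\Lambda|\pi_i(y_{i-1})-\pi_i(x)|\le\theta_1+2C_5$: this is trivial for $i=1$, and for $i\ge2$ it follows from $\rho_{Y_i}(x,y_{i-1})\le\rho_{Y_i}(x,Y_{i-1})\le\theta_1$ and Lemma~\ref{lem:closest}(b). Also $2\Lambda|\pi_i(x)-\pi_i(z)|\ge\theta_2-2C_5$. So $j=|\pi_i(y_{i-1})-\pi_i(z)|$ satisfies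
\[
2\Lambda j\ge\theta_2-\theta_1-4C_5=2\Lambda(C_1+2)+C_2+1+2\log2 .
\]
Let $y_i=g_if^k$, where $k=\pi_i(z)-C_1$ if $\pi_i(y_{i-1})<\pi_i(z)$ and $k=\pi_i(z)+2$ otherwise. Since $j\ge C_1+2$, Proposition~\ref{prop:contract}(b) applies to $g_i^{-1}y_{i-1}$, $g_i^{-1}z$ in the appropriate order and to $f^k$, and gives $\rho(y_{i-1},z)\ge\rho(y_{i-1},y_i)+\rho(y_i,z)-2\log2$. Since $|k-\pi_i(y_{i-1})|\ge j-C_1$, Lemma~\ref{lem:growth}(a) gives $\rho(y_{i-1},y_i)\ge2\Lambda(j-C_1)-C_2\ge1+2\log2$.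
\end{proof}

\section{Making the projections rigid}\label{sec:rigid}

In this section we use only the functions $\rho_Y$ on pairs of elements of $\mathbf{Y}\setminus\{Y\}$, their symmetry, triangle inequality and equivariance, and (P0)--(P2). If $\rho_Y(X,Z)>\theta$, then (P1) and the triangle inequality give $|\rho_Z(W,X)-\rho_Z(W,Y)|\le\theta$: seen from $Z$, the cosets $X$ and $Y$ are almost the same. In Section~\ref{sec:windmill} we argue by induction on the number of cosets between two given ones, and such an error would change the threshold that defines ``between'' at each step. We remove the error by declaring $X$ and $Y$ equivalent with respect to $Z$. The point to check is that the equivalence classes generated in this way stay bounded, however long the chains are.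

Fix $Z\in\mathbf{Y}$. For $X,Y\in\mathbf{Y}\setminus\{Z\}$ write $X\rightsquigarrow Y$ if $X\ne Y$ and $\rho_Y(X,Z)>8\theta$. A \emph{chain} is a sequence $V_0,\dots,V_k$ in $\mathbf{Y}\setminus\{Z\}$, $k\ge0$, with $V_{i-1}\rightsquigarrow V_i$ or $V_i\rightsquigarrow V_{i-1}$ for $1\le i\le k$. We need the case $Q=Z$ of the next lemma; the general case makes the induction work.

\begin{lemma}\label{lem:chain}
Let $V_0,\dots,V_k$ be a chain and let $Q\in\mathbf{Y}\setminus\{V_0,\dots,V_k\}$ be such that $Q=Z$ or $\rho_Q(V_i,Z)>3\theta$ for all $i$. Then $\rho_Q(V_i,V_l)\le2\theta$ for all $i,l$.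
\end{lemma}

\begin{proof}
We use induction on $k$, for all chains and all $Q$ at once. We look for a member $M$ of the chain that lies between $Q$ and every other member. We have $\rho_{V_i}(Q,Z)\le\theta$ for all $i$, by (P0) if $Q=Z$ and by (P1) otherwise. Hence:
\begin{enumerate}
\item[($\alpha$)] if $X,Y$ are members of the chain and $X\rightsquigarrow Y$, then $\rho_Y(X,Q)>7\theta$.
\end{enumerate}
For $i=0,\dots,k$ we construct $M_i\in\{V_0,\dots,V_i\}$ such that
\begin{enumerate}
\item[($\beta$)] for each $l\le i$, $V_l=M_i$ or $\rho_{M_i}(V_l,Q)>5\theta$;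
\item[($\gamma$)] if $j$ is the largest index $\le i$ with $V_j=M_i$ and if $j<i$, then $V_{j+1}\rightsquigarrow M_i$.
\end{enumerate}
Take $M_0=V_0$. Let $i<k$, $M=M_i$, $V=V_{i+1}$. If $V=M$, put $M_{i+1}=M$; then ($\beta$) persists and ($\gamma$) is void. Assume $V\ne M$.

\emph{Case 1: $\rho_V(M,Q)>6\theta$.} Put $M_{i+1}=V$; ($\gamma$) is void. By (P1), $\rho_M(V,Q)\le\theta$. Let $l\le i$. If $V_l=M$, then ($\beta$) holds by assumption. Otherwise $\rho_M(V_l,Q)>5\theta$, so $V_l\ne V$ and $\rho_M(V_l,V)>4\theta$. By (P1), $\rho_V(V_l,M)\le\theta$, and therefore $\rho_V(V_l,Q)>5\theta$.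

\emph{Case 2: $\rho_V(M,Q)\le6\theta$.} Put $M_{i+1}=M$ and let $j$ be the largest index $\le i$ with $V_j=M$. If $j=i$, then $M\rightsquigarrow V$ is excluded by ($\alpha$), so $V\rightsquigarrow M$; this is ($\gamma$), and ($\alpha$) gives ($\beta$). Let $j<i$. Then ($\gamma$) persists, $\rho_M(V_{j+1},Q)>7\theta$ by ($\alpha$), and we must show $\rho_M(V,Q)>5\theta$. We have $V_i\ne M$ and $\rho_M(V_i,Q)>5\theta$. First, $\rho_M(V,V_i)\le\theta$. Indeed, if $V_i\rightsquigarrow V$, then $\rho_V(V_i,Q)>7\theta$, so $\rho_V(V_i,M)>\theta$, and (P1) applies. If $V\rightsquigarrow V_i$, then $\rho_{V_i}(V,Q)>7\theta$, while $\rho_{V_i}(M,Q)\le\theta$ by (P1), so $\rho_{V_i}(V,M)>6\theta$, and (P1) applies. Hence $\rho_M(V,Q)>4\theta$, which falls short of ($\beta$) by $\theta$; the induction hypothesis recovers the loss. For $j+1\le l\le i+1$ we have $V_l\ne M$ and $\rho_M(V_l,Q)>4\theta$, so $\rho_M(V_l,Z)>3\theta$. The chain $V_{j+1},\dots,V_{i+1}$ has $i-j<k$ steps, and the lemma for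 this chain with $M$ in place of $Q$ gives $\rho_M(V_{j+1},V)\le2\theta$. So $\rho_M(V,Q)>7\theta-2\theta=5\theta$.

Let $M=M_k$. By ($\beta$) and (P1), or by (P0) if $V_l=M$, we have $\rho_Q(V_l,M)\le\theta$ for all $l$. The triangle inequality concludes.
\end{proof}

\begin{proposition}\label{prop:rigid}
Let $\Theta=12\theta$. There are functions $d_Y\colon(\mathbf{Y}\setminus\{Y\})^2\to[0,\infty)$, $Y\in\mathbf{Y}$, with $d_{gY}(gX,gZ)=d_Y(X,Z)$ and $\rho_Y\le d_Y\le\rho_Y+4\theta$, such that: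
\begin{enumerate}
\item[(S1)] $d_Y$ is symmetric and satisfies the triangle inequality;
\item[(S2)] $d_Y(X,X)\le\Theta$;
\item[(S3)] if $d_Y(X,Z)>\Theta$, then $d_Z(W,Y)=d_Z(W,X)$ for all $W\neq Z$;
\item[(S4)] for $X\ne Z$ the set $\mathcal{B}(X,Z)=\{Y\ne X,Z:d_Y(X,Z)>\Theta\}$ is finite.
\end{enumerate}
\end{proposition}

\begin{proof}
For $X\ne Z$ let $[X]_Z$ be the set of elements joined to $X$ by a chain with respect to $Z$. These sets partition $\mathbf{Y}\setminus\{Z\}$, and $\rho_Z\le2\theta$ on $[X]_Z\times[X]_Z$ by Lemma~\ref{lem:chain} with $Q=Z$. Put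
\[
d_Z(X,W)=\sup\{\rho_Z(X',W'):X'\in[X]_Z,\ W'\in[W]_Z\}.
\]
Then $\rho_Z\le d_Z\le\rho_Z+4\theta$ and $d_Z(X,X)\le2\theta$. Symmetry and equivariance are inherited, and $\rho_Z(X',W')\le\rho_Z(X',U)+\rho_Z(U,W')\le d_Z(X,U)+d_Z(U,W)$ gives the triangle inequality. If $d_Y(X,Z)>\Theta$, then $X\ne Z$ by (S2) and $\rho_Y(X,Z)>8\theta$. So $X\rightsquigarrow Y$ with respect to $Z$ and $[X]_Z=[Y]_Z$, which gives (S3); and (S4) follows from (P2).
\end{proof}

We abbreviate the conclusion of (S3) as $d_Z(\cdot,Y)=d_Z(\cdot,X)$. The gain is that ``between'' is now transitive with one fixed threshold.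

\begin{lemma}\label{lem:between}
Let $v,X,Y,Z\in\mathbf{Y}$.
\begin{enumerate}
\item[(a)] If $d_Y(v,Z)>\Theta$ and $d_X(v,Y)>\Theta$, then $X\ne Z$ and $d_X(\cdot,Y)=d_X(\cdot,Z)$.
\item[(b)] If $v\ne Z$ and $Y\in\mathcal{B}(v,Z)$, then $\mathcal{B}(v,Y)\subsetneq\mathcal{B}(v,Z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The second inequality and (S3) give $d_Y(\cdot,X)=d_Y(\cdot,v)$. If $X=Z$, then $d_Y(v,Z)=d_Y(v,v)\le\Theta$, which is false. So $X\neq Z$ and $d_Y(Z,X)=d_Y(Z,v)>\Theta$, and (S3) gives the claim. (b) If $X\in\mathcal{B}(v,Y)$, then $X\ne Z$ and $d_X(v,Z)=d_X(v,Y)>\Theta$ by (a). The element $Y$ lies in $\mathcal{B}(v,Z)$ and not in $\mathcal{B}(v,Y)$.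
\end{proof}

\section{Windmills and the proof of Theorem~\ref{thm:B}}\label{sec:windmill}

Let $L\ge24\Theta$, and let $m$ be a positive multiple of $m_0$ with $2\Lambda m-2C_5\ge L$. For $Y=gE$ put $R_Y=g\langle f^m\rangle g^{-1}$, which is well defined by Proposition~\ref{prop:index}. Then $R_Y$ fixes $Y$, $gR_Yg^{-1}=R_{gY}$, and the normal closure $N$ of $f^m$ in $G$ is generated by the $R_Y$. Moreover
\begin{equation}\label{eq:spin}
d_Y(X,tX)\ge L\qquad\text{for }1\ne t\in R_Y,\ X\ne Y .
\end{equation}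
Indeed, for $Y=gE$, $t=gf^{jm}g^{-1}$ with $j\ne0$ and $x\in X$ we have $\pi(g^{-1}tx)=\pi(g^{-1}x)+jm$, and Lemma~\ref{lem:closest}(b) gives $d_Y(X,tX)\ge\rho_Y(x,tx)\ge2\Lambda m-2C_5$.

We want to show that each $g\in N$ outside $R_E$ satisfies $d_P(E,gE)\ge L-6\Theta$ for some $P$. For a product of two letters this is immediate: if $1\ne t\in R_Z$, $Z\ne E$ and $h\in R_E$, then $d_Z(E,thE)=d_Z(E,tE)\ge L$. For a longer word $t_1t_2\cdots t_k$ the large projection created by $t_1$ survives if $t_2\cdots t_kE$ has a small projection distance to $E$ on the coset of $t_1$. This cannot be expected for arbitrary words, so we add generators in stages, each time only those that are close to what has been built.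

A \emph{windmill} is a pair $(H,W)$ of a subgroup $H\le G$ and a nonempty $H$-invariant subset $W\subset\mathbf{Y}$ such that $R_w\le H$ for all $w\in W$ and
\begin{equation}\label{eq:QC}
d_V(x,x')\le2\Theta\qquad\text{for all }V\notin W,\ x,x'\in W.
\end{equation}
This is a convexity condition: nothing outside $W$ lies well between two elements of $W$. Given a windmill, let $\mathcal{Z}$ be the set of its neighbors,
\[
\mathcal{Z}=\{Z\notin W:\ d_U(x,Z)\le6\Theta\ \text{ for all }U\notin W\cup\{Z\},\ x\in W\},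
\]
which is $H$-invariant by equivariance. Let $H'$ be generated by $H$ and the $R_Z$, $Z\in\mathcal{Z}$, and let $W'=H'(W\cup\mathcal{Z})$. From \eqref{eq:QC} if $y\in W$, and from the definition of $\mathcal{Z}$ if $y\in\mathcal{Z}$,
\begin{equation}\label{eq:near}
d_Z(x,y)\le6\Theta\qquad\text{for }Z\in\mathcal{Z},\ x\in W,\ y\in(W\cup\mathcal{Z})\setminus\{Z\}.
\end{equation}

Every $g\in H'$ has an expression $g=h_0t_1h_1\cdots t_kh_k$ with $h_i\in H$, $1\ne t_i\in R_{Z_i}$, $Z_i\in\mathcal{Z}$. The expression is \emph{reduced} if $h_iZ_{i+1}\ne Z_i$ for $1\le i<k$. If $h_iZ_{i+1}=Z_i$, then $t_ih_it_{i+1}=t_i(h_it_{i+1}h_i^{-1})h_i\in R_{Z_i}h_i$, and $k$ can be lowered. So an expression of $g$ with minimal $k$ is reduced. The next lemma is the ping-pong step.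

\begin{lemma}\label{lem:pingpong}
Let $g=h_0t_1h_1\cdots t_kh_k$ be reduced with $k\ge1$, and let $y\in W\cup\mathcal{Z}$ with $h_ky\ne Z_k$. Put $y_{k+1}=y$ and $y_i=t_ih_iy_{i+1}$. For $1\le i\le k$ and $x\in W$:
\begin{enumerate}
\item[(a)] $h_iy_{i+1}\ne Z_i$ and $d_{Z_i}(x,h_iy_{i+1})\le6\Theta$;
\item[(b)] $y_i\neq Z_i$ and $d_{Z_i}(x,y_i)\ge L-6\Theta$.
\end{enumerate}
In particular $gy\ne h_0Z_1$ and $d_{h_0Z_1}(x,gy)\ge L-6\Theta$ for all $x\in W$.
\end{lemma}

\begin{proof}
For each $i$, (a) implies (b): with $y'=h_iy_{i+1}$, the element $t_i$ fixes $Z_i$, so $t_iy'\ne Z_i$, and $d_{Z_i}(x,t_iy')\ge d_{Z_i}(y',t_iy')-d_{Z_i}(x,y')\ge L-6\Theta$ by \eqref{eq:spin}. We prove (a) by descending induction. For $i=k$ it is \eqref{eq:near}. Let $i<k$, $Z'=h_iZ_{i+1}\in\mathcal{Z}\setminus\{Z_i\}$ and $y'=h_iy_{i+1}$. By (b) for $i+1$, $y'\ne Z'$ and $d_{Z'}(x,y')=d_{Z_{i+1}}(h_i^{-1}x,y_{i+1})\ge L-6\Theta$, while $d_{Z'}(x,Z_i)\le6\Theta$ by \eqref{eq:near}. So $y'\ne Z_i$ and $d_{Z'}(y',Z_i)\ge L-12\Theta>\Theta$.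 By (S3) and \eqref{eq:near}, $d_{Z_i}(x,y')=d_{Z_i}(x,Z')\le6\Theta$. The last sentence follows from $gy=h_0y_1$ and $h_0^{-1}x\in W$.
\end{proof}

To continue the construction, $W'$ must again satisfy \eqref{eq:QC}. We first look at $W\cup\mathcal{Z}$ from outside.

\begin{lemma}\label{lem:outside}
If $V\notin W\cup\mathcal{Z}$, then $d_V(x,y)\le\Theta$ for all $x\in W$, $y\in W\cup\mathcal{Z}$.
\end{lemma}

\begin{proof}
As $V\notin\mathcal{Z}$, there are $U\notin W\cup\{V\}$ and $x_0\in W$ with $d_U(x_0,V)>6\Theta$, and \eqref{eq:QC} gives $d_U(x,V)>4\Theta$. Suppose $d_V(x,y)>\Theta$. Lemma~\ref{lem:between}(a) gives $U\ne y$ and $d_U(x_0,y)=d_U(x_0,V)>6\Theta$. This contradicts \eqref{eq:QC} if $y\in W$, and the definition of $\mathcal{Z}$ if $y\in\mathcal{Z}$.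
\end{proof}

\begin{lemma}\label{lem:next}
The pair $(H',W')$ is a windmill.
\end{lemma}

\begin{proof}
The set $W'$ is $H'$-invariant, and $R_{gy}=gR_yg^{-1}\le H'$ for $g\in H'$, $y\in W\cup\mathcal{Z}$. It remains to prove \eqref{eq:QC} for $W'$. Let $V\notin W'$; then $g^{-1}V\notin W\cup\mathcal{Z}$ for all $g\in H'$. The set $W'$ is a union of translates of $W\cup\mathcal{Z}$. We find the translate nearest to $V$ and show that, seen from $V$, all of $W'$ collapses onto it.

\emph{Step 1: there is $g\in H'$ such that}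
\begin{equation}\label{eq:B}
d_{gZ}(gtx,V)>7\Theta\qquad\text{for all }Z\in\mathcal{Z},\ 1\ne t\in R_Z,\ x\in W.
\end{equation}
Start with $g_0=1$. If \eqref{eq:B} fails for $g_{j-1}$, choose $Z_j$, $t_j$, $x_j$ at which it fails, and put $g_j=g_{j-1}t_j$ and $P_j=g_{j-1}Z_j=g_jZ_j$. Thus
\begin{equation}\label{eq:fail}
d_{P_j}(g_jx_j,V)\le7\Theta .
\end{equation}
We show that the $P_j$ are distinct elements of a finite set, so that the process stops.

First, $Z_{j+1}\neq Z_j$. Otherwise $P_{j+1}=P_j$, and \eqref{eq:fail} for $j$ and $j+1$ gives $d_{Z_j}(x_j,t_{j+1}x_{j+1})=d_{P_j}(g_jx_j,g_{j+1}x_{j+1})\le14\Theta$, whereas \eqref{eq:spin} and \eqref{eq:QC} give $d_{Z_j}(x_j,t_{j+1}x_{j+1})\ge L-2\Theta\ge22\Theta$. So the words $t_i\cdots t_j$ and $t_j^{-1}\cdots t_i^{-1}$, $i\le j$, are reduced expressions with trivial $H$-letters. For $i<j$, Lemma~\ref{lem:pingpong} for $t_i\cdots t_{j-1}$ and $y=Z_j\ne Z_{j-1}$ gives $t_i\cdots t_{j-1}Z_j\ne Z_i$, that is, $P_j\ne P_i$.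

Fix $v\in W$ and put $v'=g_{j-1}^{-1}v=t_{j-1}^{-1}\cdots t_1^{-1}v$. Lemma~\ref{lem:pingpong}(a) for the leftmost letter of $t_j^{-1}\cdots t_1^{-1}$ and $y=v\ne Z_1$ gives $v'\ne Z_j$ and $d_{Z_j}(x_j,v')\le6\Theta$. Inequality \eqref{eq:fail} reads $d_{Z_j}(t_jx_j,g_{j-1}^{-1}V)\le7\Theta$. With \eqref{eq:spin},
\[
d_{P_j}(v,V)=d_{Z_j}(v',g_{j-1}^{-1}V)\ge L-13\Theta>\Theta .
\]
So $P_j\in\mathcal{B}(v,V)$, which is finite by (S4).

\emph{Step 2: $d_V(gx_0,y')\le\Theta$ for $x_0\in W$ and $y'\in W'$.} This gives $d_V(y',y'')\le2\Theta$ on $W'$. Write $g^{-1}y'=h_0t_1h_1\cdots t_kh_ky$ with $y\in W\cup\mathcal{Z}$ and $k$ minimal among all such representations. If $k=0$, then $g^{-1}y'\in W\cup\mathcal{Z}$ and Lemma~\ref{lem:outside} applies to $g^{-1}V$. Let $k\ge1$. The expression is reduced, and $h_ky\ne Z_k$, since otherwise $t_k$ fixes $h_ky$ and can be deleted. Put $Z=h_0Z_1\in\mathcal{Z}$, $t=h_0t_1h_0^{-1}\in R_Z$ and $P=gZ$. In the notation of Lemma~\ref{lem:pingpong}, $y'=gh_0t_1h_1y_2\ne P$.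 Applying $(gh_0t_1)^{-1}$, which sends $P$ to $Z_1$, we get $d_P(gtx_0,y')=d_{Z_1}(h_0^{-1}x_0,h_1y_2)\le6\Theta$. With \eqref{eq:B} this gives $d_P(y',V)>\Theta$. By (S3) and Lemma~\ref{lem:outside}, $d_V(gx_0,y')=d_V(gx_0,P)=d_{g^{-1}V}(x_0,Z)\le\Theta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We saw in Section~\ref{sec:f} that $f\in\operatorname{STame}(\mathbb{A}^n)$ has infinite order. Let $v_0=E\in\mathbf{Y}$. The pair $(H_0,W_0)=(\langle f^m\rangle,\{v_0\})$ is a windmill by (S2). Define $(H_{i+1},W_{i+1})=(H_i',W_i')$ and let $\mathcal{Z}_i$ be the set of neighbors of $(H_i,W_i)$. The $H_i$ and the $W_i$ increase, and $H_i\le N$.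

\emph{The $W_i$ exhaust $\mathbf{Y}$.} We show by induction on $s=|\mathcal{B}(v_0,V)|$ that $V\in W_{s+1}$ for $V\ne v_0$. Each $Y\in\mathcal{B}(v_0,V)$ has $|\mathcal{B}(v_0,Y)|<s$ by Lemma~\ref{lem:between}(b), so $Y\in W_s$. Suppose $V\notin W_s$, and let $U\notin W_s\cup\{V\}$ and $x\in W_s$. Then $U\notin\mathcal{B}(v_0,V)$, so $d_U(x,V)\le d_U(x,v_0)+d_U(v_0,V)\le3\Theta$ by \eqref{eq:QC}. Hence $V\in\mathcal{Z}_s\subset W_{s+1}$.

\emph{Degrees in $N$.} Every $R_Y$ lies in some $H_i$, so $N=\bigcup_iH_i$. Let $1\ne g\in N$. If $g\in H_0$, then $\deg g\ge\lambda^m$ by Lemma~\ref{lem:N}. Otherwise $g\in H_{i+1}\setminus H_i$ for some $i$, and an expression of $g$ with minimal $k$ is reduced and has $k\ge1$. Lemma~\ref{lem:pingpong} applies with $x=y=v_0$, because $h_kv_0\in W_i$ and $Z_k\notin W_i$. It gives $P=h_0Z_1\neq v_0,gv_0$ with $d_P(v_0,gv_0)\ge L-6\Theta$. Then $\rho_P(E,gE)\ge L-6\Theta-4\theta$ by Proposition~\ref{prop:rigid}, and since $1\in E$ and $g\in gE$, (P0)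 gives $\rho_P(1,g)\ge L-6\Theta-6\theta$. Write $P=aE$ and $C_7=6\Theta+6\theta+2C_5$. By Lemma~\ref{lem:closest}(b), $2\Lambda|\pi(a^{-1})-\pi(a^{-1}g)|\ge L-C_7$, and Lemma~\ref{lem:growth}(b) with $x=a^{-1}$, $x'=a^{-1}g$ gives
\[
\log\deg g\ge\tfrac12(L-C_7)-C_2 .
\]

\emph{Choice of constants.} The numbers $\Theta$, $C_2$, $C_5$, $C_7$ and $m_0$ depend only on $f$. Given $B$, choose $L\ge24\Theta$ with $\frac12(L-C_7)-C_2>\log\max(B,1)$, and then a positive multiple $m$ of $m_0$ with $2\Lambda m-2C_5\ge L$ and $\lambda^m>B$. Every $g\in N$ with $g\ne1$ has degree greater than $B$.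
\end{proof}

\begin{thebibliography}{1}

\bibitem{Basel}
\emph{Polynomial Automorphisms}, Four Lectures at Basel, Switzerland, September 5--9, 2016,
\texttt{https://www.math.univ-toulouse.fr/\textasciitilde slamy/stock/basel\_minicours.pdf}.

\end{thebibliography}
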